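
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Generic existence of uniform MAD families\\ and the equality $\mathfrak a=\mathfrak c$}


\begin{abstract}
A MAD family is uniform if, in the Kat\v{e}tov order, it is equivalent to each of its
restrictions to positive sets. Uniform MAD families exist generically if every infinite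
almost disjoint family of size less than $\mathfrak c$ extends to a uniform MAD family. We
answer in the negative the question whether generic existence implies
$\operatorname{non}(\mathcal M)=\mathfrak a=\mathfrak c$: we prove in ZFC that
$\mathfrak a=\mathfrak c$ alone implies generic existence, and
$\operatorname{non}(\mathcal M)<\mathfrak a=\mathfrak c$ is consistent relative to ZFC. We also
show that generic existence is equivalent to $\mathfrak a=\mathfrak c$ except possibly in one
restricted situation, in which $\mathfrak d\le\mathfrak a$ and $\mathfrak c=\mathfrak a^+$.
\end{abstract}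

\section{Introduction}

\subsection*{The question}

Let $X$ be a countably infinite set. An \emph{almost disjoint (AD) family} on $X$ is a family
$\mathcal A\subseteq[X]^{\omega}$ of infinite subsets of $X$ any two distinct members of which
have finite intersection. It is \emph{MAD} if it is infinite and maximal under inclusion among AD
families on $X$. We write $\mathcal I(\mathcal A)$ for the ideal on $X$ generated by $\mathcal A$
and the finite sets, and $\mathcal I(\mathcal A)^+=\mathcal P(X)\setminus\mathcal I(\mathcal A)$
for the family of \emph{positive} sets. If $Z$ is positive, the \emph{restriction}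
\[
  \mathcal A\upharpoonright Z=\{A\cap Z: A\in\mathcal A,\ |A\cap Z|=\omega\}
\]
is an AD family on $Z$. Unless another set is named, the underlying set is $\omega$; all
notions are transferred to other countably infinite sets by bijections.

The Kat\v{e}tov order compares ideals by pulling small sets back to small sets. For ideals
$\mathcal I$ on $X$ and $\mathcal J$ on $Y$, we put $\mathcal I\le_K\mathcal J$ if there is
$f:Y\to X$ with $f^{-1}(A)\in\mathcal J$ for every $A\in\mathcal I$. For AD families,
$\mathcal A\le_K\mathcal B$ means $\mathcal I(\mathcal A)\le_K\mathcal I(\mathcal B)$, and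
Kat\v{e}tov equivalence means $\le_K$ in both directions. It suffices to check the condition on
generators: $f$ witnesses $\mathcal A\le_K\mathcal B$ as soon as the preimages of members of
$\mathcal A$ and of single points lie in $\mathcal I(\mathcal B)$.

Passing to a positive set can only move a family up:
$\mathcal A\le_K\mathcal A\upharpoonright Z$ always holds, witnessed by the inclusion
$Z\to\omega$. Uniform families are the MAD families that never move strictly up.

\begin{definition}
A MAD family $\mathcal A$ is \emph{uniform} if $\mathcal A\upharpoonright Z\le_K\mathcal A$ for
every $Z\in\mathcal I(\mathcal A)^+$. \emph{Uniform MAD families exist generically} if every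
infinite AD family of size less than $\mathfrak c=2^{\aleph_0}$ can be extended to a uniform
MAD family.
\end{definition}

Let $\mathfrak a$ be the least size of a MAD family and $\operatorname{non}(\mathcal M)$ the
least size of a non-meager subset of $2^\omega$. The following question comes from
\cite{KMAD}:
\begin{quote}
\emph{Does the generic existence of uniform MAD families imply
$\operatorname{non}(\mathcal M)=\mathfrak a=\mathfrak c$?}
\end{quote}

The obvious way to build a uniform MAD family above a small AD family is a recursion of length
$\mathfrak c$. For each positive $X$ one chooses a map $f:\omega\to X$ meant to witness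
$\mathcal A\upharpoonright X\le_K\mathcal A$, and from then on every set $A$ that is added must
have $f^{-1}(A)$ in the final ideal. The equality $\mathfrak a=\mathfrak c$ ensures that the
families built at stages before $\mathfrak c$ are not yet maximal on any positive set, so that
there is room for the next map. But a set added at stage $\alpha$ may face as many as
$|\alpha|<\mathfrak c$ earlier maps at once, and one might guess that a further hypothesis about
the real line, such as $\operatorname{non}(\mathcal M)=\mathfrak c$, is needed to satisfy them
all. This guess is wrong. We are free to choose the ranges of the maps, and if they are taken from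
a base tree of $[\omega]^\omega$, then a suitably chosen new set has to deal with so few iterated
preimages that distributivity of $[\omega]^\omega$ takes care of them.

\subsection*{Results}

\begin{theorem}[ZFC]\label{thm:A}
Assume $\mathfrak a=\mathfrak c$. Every infinite AD family of size less than $\mathfrak c$
extends to a MAD family $\mathcal A$ such that for every $X\in\mathcal I(\mathcal A)^+$ there
is an injective $f:\omega\to X$ witnessing $\mathcal A\upharpoonright X\le_K\mathcal A$. In
particular, uniform MAD families exist generically.
\end{theorem}

\begin{corollary}\label{cor:no}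
If ZFC is consistent, then so is ZFC together with ``uniform MAD families exist generically and
$\operatorname{non}(\mathcal M)<\mathfrak a=\mathfrak c$''. Thus ZFC, if consistent, does not
prove that generic existence of uniform MAD families implies
$\operatorname{non}(\mathcal M)=\mathfrak a=\mathfrak c$.
\end{corollary}

\begin{proof}[Proof from Theorem \ref{thm:A}]
The main theorem of Fischer and Mej\'{\i}a \cite{FM} gives the consistency, relative to ZFC, of
\[
\operatorname{add}(\mathcal N)<\operatorname{cov}(\mathcal N)<\mathfrak p=\mathfrak s=\mathfrak g
<\operatorname{add}(\mathcal M)=\operatorname{cof}(\mathcal M)<\mathfrak a=\mathfrak r=\mathfrak c .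
\]
We use only $\operatorname{cof}(\mathcal M)<\mathfrak a=\mathfrak c$, where
$\operatorname{cof}(\mathcal M)$ is the least size of a family of meager sets such that every
meager set is contained in one of them. Choosing a point outside each member of such a family
gives a non-meager set, so $\operatorname{non}(\mathcal M)\le\operatorname{cof}(\mathcal M)$.
Hence $\operatorname{non}(\mathcal M)<\mathfrak a=\mathfrak c$ in this model, and Theorem
\ref{thm:A} applies in it.
\end{proof}

How much of the equality $\mathfrak a=\mathfrak c$ does generic existence give back? Almost all
of it. Recall that $\mathfrak d$ is the least size of a family of functions in $\omega^\omega$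
such that every function in $\omega^\omega$ is eventually dominated by one of them, and that for
the ideal $\mathcal N$ of null subsets of $2^\omega$, $\operatorname{non}(\mathcal N)$ is the least
size of a non-null set and $\operatorname{cov}(\mathcal N)$ the least number of null sets covering
$2^\omega$. Finally, $\operatorname{cof}([\kappa]^\omega,\subseteq)$ is the least size of a family
of countably infinite subsets of $\kappa$ such that every countably infinite subset of $\kappa$
is contained in one of them.

\begin{theorem}[ZFC]\label{thm:B}
Uniform MAD families exist generically if and only if one of the following holds: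
\begin{itemize}
\item[(I)] $\mathfrak a=\mathfrak c$;
\item[(II)] $\mathfrak c=\mathfrak a^+$, every infinite AD family of size at most $\mathfrak a$
extends to a MAD family of size $\mathfrak a$, and any two MAD families of size $\mathfrak a$
are Kat\v{e}tov equivalent.
\end{itemize}
Moreover, \textup{(II)} implies that $\mathfrak d\le\mathfrak a$, that
$\operatorname{cof}([\mathfrak a]^\omega,\subseteq)=\mathfrak a$ \textup{(}so
$\operatorname{cf}(\mathfrak a)>\omega$\textup{)}, and that
$\operatorname{non}(\mathcal N)\le\mathfrak a<\operatorname{cov}(\mathcal N)$ fails. Hence
generic existence is equivalent to $\mathfrak a=\mathfrak c$ whenever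
$\mathfrak c\ne\mathfrak a^+$, or $\mathfrak a<\mathfrak d$, or
$\operatorname{cf}(\mathfrak a)=\omega$, or
$\operatorname{non}(\mathcal N)\le\mathfrak a<\operatorname{cov}(\mathcal N)$.
\end{theorem}

Whether (II) is consistent is not settled here; the negative answer to the question does not
depend on it.

\subsection*{Plan and conventions}

Section \ref{sec:one} shows the main idea for a single map. Section \ref{sec:h} recalls the two
tools, the distributivity number $\mathfrak h$ and the base tree. Sections \ref{sec:add} and
\ref{sec:rec} prove Theorem \ref{thm:A}. Sections \ref{sec:glue} and \ref{sec:II} prove Theorem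
\ref{thm:B}; apart from Theorem \ref{thm:A} they do not depend on Sections
\ref{sec:one}--\ref{sec:rec}.

We write $U\subseteq^*V$ if $U\setminus V$ is finite, and $U=^*V$ if both $U\subseteq^*V$ and
$V\subseteq^*U$. We say that $U$ \emph{hits} $V$ if $U\cap V$ is infinite, and that $U$, $V$ are
\emph{almost disjoint} otherwise. A \emph{pseudointersection} of a sequence of sets is a set
almost contained in each of them; a decreasing sequence $V_0\supseteq V_1\supseteq\cdots$ of
infinite sets has an infinite pseudointersection contained in $V_0$.

\section{One map}\label{sec:one}

Suppose that an injective map $f:\omega\to\omega$ has been promised to satisfy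
$f^{-1}(A)\in\mathcal I(\mathcal A)$ for all $A\in\mathcal A$, and we want to add a new set $A$.
The simplest way to keep the promise is to add $f^{-1}(A)$ as well. Then $f^{-1}(f^{-1}(A))$ must
be added, and so on. The difficulty is that these iterated preimages need not be almost disjoint
from each other or from the sets already present. The remedy is to shrink $A$ first.

\begin{example}\label{ex:shift}
Let $f(x)=2x$, a bijection of $\omega$ onto the even numbers. For $E\subseteq\omega$ put
$P(E)=\{2^k:k\in E\}$. Then $f^{-1}(P(E))=P(E-1)$, where $E-n=\{k\in\omega:k+n\in E\}$, so $f$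
acts by shifting exponents.
\begin{itemize}
\item Let $A=P(E)$ with $E=\{k:k\equiv0,1\pmod 3\}$. Then $E-1=\{k:k\equiv0,2\pmod 3\}$. The sets
$P(E)$ and $P(E-1)$ have infinite intersection and are not almost equal, so they cannot both be
put into an AD family.
\item Shrink $E$ to $E'=\{k:k\equiv0\pmod3\}$. Then $P(E')$, $P(E'-1)$, $P(E'-2)$ are pairwise
disjoint and $P(E'-3)=P(E')$. These three sets form an AD family, and $f^{-1}$ permutes it.
\item Shrink instead to $E''=\{k^2:k\equiv 0\pmod 3\}$. For $n\neq m$ the equation
$k^2-n=l^2-m$, that is, $k^2-l^2=n-m\ne0$, has only finitely many solutions, so the sets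
$P(E''-n)$, $n\in\omega$, are pairwise almost disjoint. They are infinitely many, and
$f^{-1}(P(E''-n))=P(E''-n-1)$.
\end{itemize}
\end{example}

This is the general pattern: $A$ can be shrunk so that any two of its iterated preimages are
almost disjoint or almost equal. If some iterated preimage hits a set $B$ already present, $A$
can be shrunk further so that this preimage is contained in $B$, and then it is harmless. Each
of these requirements, the first one in a slightly strengthened form, is met by some subset of any
given infinite set, and once met it stays met under shrinking. Hence countably many requirements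
can be met together by taking a pseudointersection.

With many maps $f_\beta$ the iterated preimages are indexed by finite words in the indices
$\beta$, and there is one requirement for each word and one for each pair of words. Fewer than
$\mathfrak h$ requirements can be met simultaneously, where $\mathfrak h$ is the distributivity
number recalled below. If $\mathfrak h=\mathfrak c$, then there are fewer than $\mathfrak h$ words
at each stage of the recursion, and nothing else is needed. If $\mathfrak h<\mathfrak c$, there
can be stages with $\mathfrak h$ or more maps. The new point of the proof is to choose the ranges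
$D_\beta$ of the maps from a base tree, in such a way that every infinite set has an infinite
subset $V'$ for which \emph{fewer than $\mathfrak h$ words give an infinite preimage of $V'$}; all
other words impose no condition on subsets of $V'$.

\section{The distributivity number and the base tree}\label{sec:h}

Let $V$ be a countably infinite set. A family $\mathcal O\subseteq[V]^\omega$ is \emph{open} if
$U\in\mathcal O$, $U'\in[V]^\omega$ and $U'\subseteq^*U$ imply $U'\in\mathcal O$; it is
\emph{dense} if every element of $[V]^\omega$ has a subset in $\mathcal O$. Let $\mathfrak h$ be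
the least size of a collection of dense open subfamilies of $[\omega]^\omega$ whose intersection
is not dense. The more usual definition asks for an empty intersection, and gives the same
cardinal: if the intersection of some dense open families contains no subset of an infinite
$V$, then their restrictions to $[V]^\omega$ are dense open in $[V]^\omega$ with empty
intersection, and a bijection $V\to\omega$ carries them to $[\omega]^\omega$.

\begin{lemma}\label{lem:h}
\begin{itemize}
\item[(a)] For every infinite $V\subseteq\omega$, any fewer than $\mathfrak h$ dense open
subfamilies of $[V]^\omega$ have a common element.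
\item[(b)] $\mathfrak h$ is regular and uncountable, and $\mathfrak h\le\mathfrak c$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) follows from the definition by a bijection $V\to\omega$.

(b) \emph{Uncountable.} Given dense open families $\mathcal O_n$, $n<\omega$, and an infinite $V$,
choose $V\supseteq U_0\supseteq U_1\supseteq\cdots$ with $U_n\in\mathcal O_n$. An infinite
pseudointersection contained in $V$ lies in every $\mathcal O_n$, by openness.

\emph{Regular.} The intersection of fewer than $\mathfrak h$ dense open families is dense and
open. If $\mathfrak h$ were singular, then any $\mathfrak h$ dense open families could be split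
into fewer than $\mathfrak h$ groups of size less than $\mathfrak h$. Intersecting first within
the groups and then over the groups would show that every intersection of $\mathfrak h$ dense
open families is dense, a contradiction.

\emph{At most $\mathfrak c$.} For infinite $X$ let $\mathcal O_X=\{U\in[\omega]^\omega:X\not\subseteq^*U\}$.
This is open. It is dense, because an infinite $V$ splits into two disjoint infinite pieces and the
infinite set $X$ cannot be almost contained in both. No $U$ lies in all of the $\mathcal O_X$,
since $U\notin\mathcal O_U$.
\end{proof}

\begin{theorem}[Base tree theorem; Balcar--Pelant--Simon \cite{BPS}, see also {\cite[Ch.~6]{Blass}}]\label{thm:bt}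
There is $\mathcal T=\bigcup_{\xi<\mathfrak h}\mathcal T_\xi\subseteq[\omega]^\omega$ such that
\begin{itemize}
\item[(i)] each $\mathcal T_\xi$ is a maximal family of pairwise almost disjoint infinite sets, and
$\mathcal T_0=\{\omega\}$;
\item[(ii)] for $\xi<\eta$ every member of $\mathcal T_\eta$ is almost contained in a member of
$\mathcal T_\xi$;
\item[(iii)] every member of $\mathcal T_\xi$ almost contains at least two members of
$\mathcal T_{\xi+1}$;
\item[(iv)] every infinite $X\subseteq\omega$ satisfies $T\subseteq^*X$ for some $T\in\mathcal T$.
\end{itemize}
\end{theorem}

We fix such a $\mathcal T$. Besides (iv), only the following consequences are used.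

\begin{lemma}\label{lem:tree}
\begin{itemize}
\item[(a)] Any two members of $\mathcal T$ are $\subseteq^*$-comparable or almost disjoint.
\item[(b)] For every $T\in\mathcal T$ there are fewer than $\mathfrak h$ sets $T'\in\mathcal T$
with $T\subseteq^*T'$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $T\in\mathcal T_\xi$, $T'\in\mathcal T_\eta$ with $\xi\le\eta$. Choose
$T''\in\mathcal T_\xi$ with $T'\subseteq^*T''$. If $T''=T$, then $T'\subseteq^*T$. Otherwise
$T\cap T'\subseteq^*T\cap T''$ is finite. So either $T'\subseteq^*T$, or $T$ and $T'$ are almost
disjoint.

(b) Let $T\in\mathcal T_\eta$, $T'\in\mathcal T_\xi$ and $T\subseteq^*T'$. We claim that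
$\xi\le\eta$. Suppose $\xi>\eta$. The sets $T,T'$ are not almost disjoint, so the argument for
(a) gives $T'\subseteq^*T$, hence $T=^*T'$. Since $\xi\ge\eta+1$, there is
$S\in\mathcal T_{\eta+1}$ with $T'\subseteq^*S$. By (iii), $T$ almost contains some
$S'\in\mathcal T_{\eta+1}$ with $S'\ne S$. Then $S'\subseteq^*T=^*T'\subseteq^*S$, contradicting
the almost disjointness of $S$ and $S'$. So $\xi\le\eta$. A level contains at most one set almost
containing $T$, because two such sets would not be almost disjoint. Hence there are at most
$|\eta+1|<\mathfrak h$ sets $T'$ as in (b).
\end{proof}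

\section{Adding one set}\label{sec:add}

\subsection{Shrinking for fewer than $\mathfrak h$ maps}

The following lemma is the step illustrated in Section \ref{sec:one}. All maps are injective, so
preimages of finite sets are finite, and $U'\subseteq^*U$ implies
$\varphi^{-1}(U')\subseteq^*\varphi^{-1}(U)$.

\begin{lemma}\label{lem:shrink}
Let $\mathcal B$ be an AD family, $\Phi$ a set of fewer than $\mathfrak h$ injections
$\omega\to\omega$, and $V\subseteq\omega$ infinite. There is an infinite $A\subseteq V$ such that
for all $\varphi,\psi\in\Phi$:
\begin{itemize}
\item[(a)] $\varphi^{-1}(A)$ is almost contained in a member of $\mathcal B$, or almost disjoint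
from every member of $\mathcal B$;
\item[(b)] $\varphi^{-1}(A)$ and $\psi^{-1}(A)$ are almost disjoint or almost equal.
\end{itemize}
\end{lemma}

\begin{proof}
Property (b) is not in general inherited by infinite subsets of $A$: in Example \ref{ex:shift},
$f^{-1}(P(\omega))=P(\omega)$, but $P(E)\subseteq P(\omega)$ and $f^{-1}(P(E))$ are neither almost
disjoint nor almost equal. So we strengthen its second alternative. Define subfamilies of
$[V]^\omega$ as follows.
\begin{itemize}
\item $\mathcal P_\varphi$ consists of all $U$ for which (a) holds with $U$ in place of $A$.
\item $\mathcal Q_{\varphi,\psi}$ consists of all $U$ such that either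
$\varphi^{-1}(U)\cap\psi^{-1}(U)$ is finite, or $\varphi^{-1}(U')=^*\psi^{-1}(U')$ for every
infinite $U'\subseteq^*U$.
\end{itemize}
All of them are open: each alternative passes from $U$ to any infinite $U'\subseteq^*U$.

\emph{$\mathcal P_\varphi$ is dense.} Let $U\in[V]^\omega$. If $\varphi^{-1}(U)$ hits no member of
$\mathcal B$, then $U\in\mathcal P_\varphi$. If it hits $B\in\mathcal B$, put
$U'=\varphi[\varphi^{-1}(U)\cap B]\subseteq U$. This set is infinite and
$\varphi^{-1}(U')\subseteq B$, both because $\varphi$ is injective. So $U'\in\mathcal P_\varphi$.

\emph{$\mathcal Q_{\varphi,\psi}$ is dense.} Let $U\in[V]^\omega$ and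
$S=\{x:\varphi(x)=\psi(x)\in U\}$.

Suppose $S$ is infinite. Put $U'=\varphi[S]=\psi[S]$, an infinite subset of $U$. If
$U''\subseteq U'$, then by injectivity $\varphi^{-1}(U'')$ and $\psi^{-1}(U'')$ are contained in
$S$, where the two maps agree; so $\varphi^{-1}(U'')=\psi^{-1}(U'')$. If only
$U''\subseteq^*U'$, the two preimages differ by a finite set. So $U'\in\mathcal Q_{\varphi,\psi}$.

Suppose $S$ is finite. Put $U_1=U\setminus\varphi[S]$, and join distinct $y,z\in U_1$ by an edge
if $\{y,z\}=\{\varphi(x),\psi(x)\}$ for some $x$. A vertex $y$ lies on at most two edges, one
through the $x$ with $\varphi(x)=y$ and one through the $x$ with $\psi(x)=y$. Picking vertices one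
by one and discarding neighbors, we get an infinite set $U'\subseteq U_1$ with no edges. Suppose
$x\in\varphi^{-1}(U')\cap\psi^{-1}(U')$. If $\varphi(x)=\psi(x)$, then $x\in S$, so
$\varphi(x)\notin U_1$, a contradiction. If $\varphi(x)\neq\psi(x)$, these are two adjacent
elements of $U'$, again a contradiction. So $\varphi^{-1}(U')\cap\psi^{-1}(U')=\emptyset$ and
$U'\in\mathcal Q_{\varphi,\psi}$.

There are fewer than $\mathfrak h$ families $\mathcal P_\varphi$, $\mathcal Q_{\varphi,\psi}$,
since $\mathfrak h$ is infinite. By Lemma \ref{lem:h}(a) they have a common element $A$. Taking
$U'=A$ in the definition of $\mathcal Q_{\varphi,\psi}$ gives (b).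
\end{proof}

\subsection{Ranges in the base tree: few words matter}

We now describe the maps to which the lemma will be applied. Let $\Lambda$ be an index set with
$|\Lambda|<\mathfrak c$. For $\beta\in\Lambda$ let $T_\beta\in\mathcal T$, let $D_\beta$ be a
cofinite subset of $T_\beta$, and let $f_\beta:\omega\to D_\beta$ be a bijection; we require
$T_\beta\ne T_\gamma$ for distinct $\beta,\gamma\in\Lambda$. We call such data a \emph{system of
maps} over $\Lambda$. For the rest of Section \ref{sec:add} we fix a system of maps over a set
$\Lambda$ with $|\Lambda|<\mathfrak c$. For a finite word $w=(\beta_1,\dots,\beta_n)$ over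
$\Lambda$ put
\[
f_w=f_{\beta_1}\circ\dots\circ f_{\beta_n},\qquad f_\emptyset=\mathrm{id}.
\]
Then each $f_w$ is injective. Appending a letter takes one more preimage:
\begin{equation}\label{eq:append}
f_{w^\frown\beta}^{-1}(U)=f_\beta^{-1}\bigl(f_w^{-1}(U)\bigr),\quad
\text{which is infinite if and only if } f_w^{-1}(U)\text{ hits }D_\beta .
\end{equation}

So the letters that matter after $w$ are those whose ranges $D_\beta$ are hit by $f_w^{-1}(U)$.
A member $T$ of the tree hits the ranges $D_\beta$ with $T\subseteq^*T_\beta$, which are few, and
those with $T_\beta\subseteq^*T$, which may be many. The next lemma finds members $T$ for which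
there are none of the second kind.

\begin{lemma}\label{lem:node}
For every infinite $V\subseteq\omega$ there is $T\in\mathcal T$ with $T\subseteq^*V$ such that no
$\beta\in\Lambda$ satisfies $T_\beta\subseteq^*T$. For every such $T$,
$|\{\beta\in\Lambda:T\text{ hits }D_\beta\}|<\mathfrak h$. Consequently
\[
\mathcal O=\bigl\{U\in[\omega]^\omega:|\{\beta\in\Lambda:U\text{ hits }D_\beta\}|<\mathfrak h\bigr\}
\]
is dense open.
\end{lemma}

\begin{proof}
Let $\{E_i:i<\mathfrak c\}$ be an AD family of distinct infinite subsets of $V$, and choose
$T_i'\in\mathcal T$ with $T_i'\subseteq^*E_i$. The sets $T_i'$ are pairwise almost disjoint, so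
each $T_\beta$ is almost contained in at most one of them. Since $|\Lambda|<\mathfrak c$, there is
an $i$ such that no $T_\beta$ is almost contained in $T=T_i'$.

Let $T$ be as in the first statement. If $T$ hits $D_\beta$, then $T$ and $T_\beta$ are
$\subseteq^*$-comparable by Lemma \ref{lem:tree}(a), hence $T\subseteq^*T_\beta$. By Lemma
\ref{lem:tree}(b) fewer than $\mathfrak h$ members of $\mathcal T$ can occur as $T_\beta$ here,
and each occurs for only one $\beta$.

Clearly $\mathcal O$ is open. Given an infinite $V$ and $T$ as above, $T\cap V$ is an infinite
subset of $V$ that lies in $\mathcal O$.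
\end{proof}

\begin{lemma}\label{lem:words}
For every infinite $V\subseteq\omega$ there are an infinite $V'\subseteq V$ and a set $C$ of words
over $\Lambda$ with $\emptyset\in C$ and $|C|<\mathfrak h$ such that $f_w^{-1}(V')$ is finite for
every word $w\notin C$.
\end{lemma}

\begin{proof}
We treat the words by length. We construct infinite sets $V=V_0\supseteq V_1\supseteq\cdots$ and
sets $C_n$ of words of length $n$ with $|C_n|<\mathfrak h$ such that $f_w^{-1}(V_n)$ is finite
whenever $w$ has length $n$ and $w\notin C_n$. Start with $C_0=\{\emptyset\}$.

Given $V_n$ and $C_n$, let for $w\in C_n$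
\[
\mathcal O_w=\{U\in[V_n]^\omega:f_w^{-1}(U)\text{ is finite or in }\mathcal O\}.
\]
This family is open because $\mathcal O$ is. It is dense: if $f_w^{-1}(U)$ is infinite, choose
$E\subseteq f_w^{-1}(U)$ in $\mathcal O$; by injectivity $U'=f_w[E]\subseteq U$ is infinite and
$f_w^{-1}(U')=E$. By Lemma \ref{lem:h}(a) there is $V_{n+1}\in\bigcap_{w\in C_n}\mathcal O_w$
(let $V_{n+1}=V_n$ if $C_n=\emptyset$). Let
\[
C_{n+1}=\{w^\frown\beta:w\in C_n,\ f_w^{-1}(V_{n+1})\text{ hits }D_\beta\}.
\]
For each $w\in C_n$ fewer than $\mathfrak h$ letters $\beta$ occur, by the choice of $V_{n+1}$; so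
$|C_{n+1}|<\mathfrak h$ by regularity. Let $w^\frown\beta\notin C_{n+1}$ have length $n+1$. If
$w\notin C_n$, then $f_w^{-1}(V_{n+1})\subseteq f_w^{-1}(V_n)$ is finite. If $w\in C_n$, then
$f_w^{-1}(V_{n+1})\cap D_\beta$ is finite. In both cases $f_{w^\frown\beta}^{-1}(V_{n+1})$ is
finite by \eqref{eq:append}.

Let $V'\subseteq V$ be an infinite pseudointersection of the $V_n$ and $C=\bigcup_nC_n$. Since
$\mathfrak h$ is regular and uncountable, $|C|<\mathfrak h$. If $w\notin C$ has length $n$, then
$f_w^{-1}(V')\subseteq^*f_w^{-1}(V_n)$ is finite.
\end{proof}

\subsection{The extension lemma}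

Call an AD family $\mathcal B$ \emph{$\Lambda$-closed} if $f_\beta^{-1}(B)\in\mathcal I(\mathcal B)$
for all $B\in\mathcal B$ and $\beta\in\Lambda$.

\begin{lemma}\label{lem:ext}
Let $\mathcal B$ be a $\Lambda$-closed AD family, and let $V\subseteq\omega$ be an infinite set
almost disjoint from every member of $\mathcal B$. There is a $\Lambda$-closed AD family
$\mathcal B'\supseteq\mathcal B$ with $|\mathcal B'\setminus\mathcal B|<\mathfrak h$ that contains
an infinite subset of $V$.
\end{lemma}

\begin{proof}
Let $V'\subseteq V$ and $C$ be as in Lemma \ref{lem:words}. Apply Lemma \ref{lem:shrink} to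
$\mathcal B$, $\Phi=\{f_w:w\in C\}$ and $V'$ to obtain $A\subseteq V'$. Let
\[
\mathcal S=\{f_w^{-1}(A):w\in C,\ f_w^{-1}(A)\text{ is infinite and almost disjoint from all }
B\in\mathcal B\}.
\]
Since $\emptyset\in C$ and $A\subseteq V$, we have $A=f_\emptyset^{-1}(A)\in\mathcal S$. By Lemma
\ref{lem:shrink}(b), any two members of $\mathcal S$ are almost disjoint or almost equal. Choose
one representative from each $=^*$-class of $\mathcal S$, with $A$ representing its own class, and
let $\mathcal B'$ consist of the members of $\mathcal B$ and these representatives. Then
$\mathcal B'$ is an AD family, $A\in\mathcal B'$, and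
$|\mathcal B'\setminus\mathcal B|\le|C|<\mathfrak h$.

It remains to see that $\mathcal B'$ is $\Lambda$-closed. For members of $\mathcal B$ this is
assumed. Let $N=f_w^{-1}(A)$, with $w\in C$, be a representative and let $\beta\in\Lambda$. By
\eqref{eq:append}, $f_\beta^{-1}(N)=f_{w^\frown\beta}^{-1}(A)$. If this set is finite, it is in
$\mathcal I(\mathcal B')$. If it is infinite, then $w^\frown\beta\in C$, because
$A\subseteq V'$. By Lemma \ref{lem:shrink}(a) it is then almost contained in a member of
$\mathcal B$, or it belongs to $\mathcal S$ and is almost equal to a representative. In all cases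
it lies in $\mathcal I(\mathcal B')$.
\end{proof}

\section{The recursion: proof of Theorem \ref{thm:A}}\label{sec:rec}

\begin{proof}[Proof of Theorem \ref{thm:A}]
Assume $\mathfrak a=\mathfrak c$. Let $\mathcal A_0$ be an infinite AD family with
$|\mathcal A_0|<\mathfrak c$, and let $[\omega]^\omega=\{X_\alpha:\alpha<\mathfrak c\}$. By
recursion on $\alpha<\mathfrak c$ we build increasing sequences of AD families $\mathcal A_\alpha$
with $|\mathcal A_\alpha|<\mathfrak c$ and of sets $\Lambda_\alpha\subseteq\alpha$. When an index
$\beta$ enters, at stage $\beta$, we also choose $T_\beta$, $D_\beta$ and $f_\beta$. For every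
$\alpha<\mathfrak c$ the data with indices in $\Lambda_\alpha$ will form a system of maps over
$\Lambda_\alpha$ (note that $|\Lambda_\alpha|\le|\alpha|<\mathfrak c$), and $\mathcal A_\alpha$
will be $\Lambda_\alpha$-closed.

Put $\Lambda_0=\emptyset$ and take unions at limits. Closure survives at limits: a set $A$ in the
union and an index $\beta$ in the union both occur at some common earlier stage.

At stage $\alpha$ we first choose, if $X_\alpha$ is still positive, a map into $X_\alpha$ under
which the sets present so far have finite preimages; then we make sure that $X_\alpha$ hits a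
member of the family.

\emph{Step 1: a map into $X_\alpha$.} If $X_\alpha\in\mathcal I(\mathcal A_\alpha)$, let
$\Lambda_{\alpha+1}=\Lambda_\alpha$. Suppose $X_\alpha\notin\mathcal I(\mathcal A_\alpha)$. We
claim that some infinite $V\subseteq X_\alpha$ is almost disjoint from all members of
$\mathcal A_\alpha$. If only finitely many members hit $X_\alpha$, remove their union from
$X_\alpha$; what remains is infinite because $X_\alpha\notin\mathcal I(\mathcal A_\alpha)$, and it
hits no member. If infinitely many members hit $X_\alpha$, then
$\mathcal A_\alpha\upharpoonright X_\alpha$ is an infinite AD family on $X_\alpha$ of size less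
than $\mathfrak c=\mathfrak a$, hence not maximal, and $V$ exists.

By Lemma \ref{lem:node}, applied to $\Lambda_\alpha$, choose $T_\alpha\in\mathcal T$ with
$T_\alpha\subseteq^*V$ and $T_\beta\not\subseteq^*T_\alpha$ for all $\beta\in\Lambda_\alpha$; in
particular $T_\alpha$ is different from all these $T_\beta$. Put $D_\alpha=T_\alpha\cap V$, let
$f_\alpha:\omega\to D_\alpha$ be any bijection, and let
$\Lambda_{\alpha+1}=\Lambda_\alpha\cup\{\alpha\}$. For $A\in\mathcal A_\alpha$ the set
$A\cap D_\alpha\subseteq A\cap V$ is finite, so $f_\alpha^{-1}(A)$ is finite. Hence
$\mathcal A_\alpha$ is $\Lambda_{\alpha+1}$-closed.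

\emph{Step 2: $X_\alpha$ hits the family.} If $X_\alpha$ hits a member of $\mathcal A_\alpha$, let
$\mathcal A_{\alpha+1}=\mathcal A_\alpha$. Otherwise apply Lemma \ref{lem:ext} to
$\mathcal B=\mathcal A_\alpha$, the index set $\Lambda_{\alpha+1}$, and $V=X_\alpha$, and let
$\mathcal A_{\alpha+1}=\mathcal B'$.

\emph{Sizes.} Each stage adds fewer than $\mathfrak h$ sets. If $\mathfrak h<\mathfrak c$, then
$|\mathcal A_\alpha|\le|\mathcal A_0|+|\alpha|\cdot\mathfrak h<\mathfrak c$. If
$\mathfrak h=\mathfrak c$, then $\mathfrak c$ is regular, and $\mathcal A_\alpha$ is the union of
$\mathcal A_0$ and $|\alpha|<\mathfrak c$ sets of size less than $\mathfrak c$; so again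
$|\mathcal A_\alpha|<\mathfrak c$.

\emph{Verification.} Let $\mathcal A=\bigcup_{\alpha<\mathfrak c}\mathcal A_\alpha$. This is an
infinite AD family containing $\mathcal A_0$. By Step 2 every infinite set hits a member of
$\mathcal A$, so $\mathcal A$ is MAD. Let $X\in\mathcal I(\mathcal A)^+$, say $X=X_\alpha$. Then
$X_\alpha\notin\mathcal I(\mathcal A_\alpha)$, so Step 1 defined an injection
$f_\alpha:\omega\to D_\alpha\subseteq X$. Let $A\in\mathcal A$, and choose $\gamma>\alpha$ with
$A\in\mathcal A_\gamma$. Since $\alpha\in\Lambda_\gamma$ and $\mathcal A_\gamma$ is
$\Lambda_\gamma$-closed,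
$f_\alpha^{-1}(A\cap X)=f_\alpha^{-1}(A)\in\mathcal I(\mathcal A_\gamma)\subseteq\mathcal I(\mathcal A)$.
Preimages of finite sets are finite. So $f_\alpha$ witnesses
$\mathcal A\upharpoonright X\le_K\mathcal A$.
\end{proof}

\begin{remark}
The hypothesis $\mathfrak a=\mathfrak c$ is used only in Step 1, to find $V$. If
$\mathcal A_\alpha\upharpoonright X_\alpha$ were already MAD, then every injection
$f:\omega\to X_\alpha$ would have an infinite preimage $f^{-1}(A)$ for some
$A\in\mathcal A_\alpha$, since its range would hit a member of $\mathcal A_\alpha$. The bound
$|\Lambda|<\mathfrak c$ is used only in Lemma \ref{lem:node}, to find a $T\in\mathcal T$ that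
almost contains no $T_\beta$.
\end{remark}

\section{Gluing families: the equivalence in Theorem \ref{thm:B}}\label{sec:glue}

If $\mathfrak a<\mathfrak c$, generic existence has force because a MAD family of size less than
$\mathfrak c$ cannot be properly extended, so it must already be uniform. Placing two families side
by side on disjoint sets turns uniformity into comparisons between arbitrary families. We begin
with some standard facts.

\begin{lemma}\label{lem:res}
Let $\mathcal A$ be MAD and $Z\in\mathcal I(\mathcal A)^+$. Then $\mathcal A\upharpoonright Z$ is
MAD on $Z$, it has size at most $|\mathcal A|$, and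
$\mathcal I(\mathcal A\upharpoonright Z)=\mathcal I(\mathcal A)\cap\mathcal P(Z)$.
\end{lemma}

\begin{proof}
Every infinite subset of $Z$ hits a member of $\mathcal A$, hence a member of
$\mathcal A\upharpoonright Z$. The map $A\mapsto A\cap Z$ is injective on the members hitting
$Z$, since two of them with the same trace would have infinite intersection. If only
$A_1,\dots,A_n\in\mathcal A$ hit $Z$, then $Z\setminus(A_1\cup\dots\cup A_n)$ hits no member of
$\mathcal A$, so it is finite and $Z\in\mathcal I(\mathcal A)$, a contradiction. So
$\mathcal A\upharpoonright Z$ is infinite. In the last equality $\subseteq$ is clear. Conversely,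
if $W\subseteq Z$ and $W\subseteq^*A_1\cup\dots\cup A_n$, then
$W\subseteq^*\bigcup\{A_i\cap Z:|A_i\cap Z|=\omega\}$.
\end{proof}

We also use that if $\mathcal C$ is an infinite subfamily of an AD family $\mathcal A$ and $Y$
contains every member of $\mathcal C$ as a subset, then $Y\in\mathcal I(\mathcal A)^+$. Indeed, if
$Y\subseteq^*A_1\cup\dots\cup A_n$ with $A_i\in\mathcal A$, then a member of $\mathcal C$ different
from all $A_i$ would be finite.

\begin{lemma}\label{lem:size}
If $\mathcal A$ on $X$ and $\mathcal B$ on $Y$ are MAD and $\mathcal A\le_K\mathcal B$, then
$|\mathcal B|\le|\mathcal A|$.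
\end{lemma}

\begin{proof}
Let $f:Y\to X$ be a witness, and let
$\mathcal S=\{f^{-1}(A):A\in\mathcal A\}\cup\{f^{-1}(\{p\}):p\in X\}\subseteq\mathcal I(\mathcal B)$.
Let $B\in\mathcal B$. If $f[B]$ is finite, then $B$ hits some $f^{-1}(\{p\})$. Otherwise $f[B]$
hits some $A\in\mathcal A$ by maximality, and $B$ hits $f^{-1}(A)$. So each $B\in\mathcal B$ hits a
member of $\mathcal S$. Each $S\in\mathcal S$ is almost covered by finitely many members of
$\mathcal B$, so it hits no other member of $\mathcal B$. Hence
$|\mathcal B|\le|\mathcal S|\cdot\omega\le|\mathcal A|$.
\end{proof}

\begin{proof}[Proof of the equivalence in Theorem \ref{thm:B}]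
($\Leftarrow$) Case (I) is Theorem \ref{thm:A}. Assume (II). An infinite AD family of size less
than $\mathfrak c=\mathfrak a^+$ extends to a MAD family $\mathcal A$ of size $\mathfrak a$. For
$Z\in\mathcal I(\mathcal A)^+$ the family $\mathcal A\upharpoonright Z$ is MAD of size at most
$\mathfrak a$, hence of size exactly $\mathfrak a$. By (II), transferred from $\omega$ to $Z$, it
is Kat\v{e}tov equivalent to $\mathcal A$. So $\mathcal A$ is uniform.

($\Rightarrow$) Assume generic existence and $\kappa:=\mathfrak a<\mathfrak c$. As noted, every MAD
family of size less than $\mathfrak c$ is uniform. We verify the three parts of (II).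

\emph{Equivalence.} Let $\mathcal A$ and $\mathcal B$ be MAD families of size less than
$\mathfrak c$, placed on disjoint countable sets $X$ and $Y$. Then $\mathcal A\cup\mathcal B$ is
MAD on $X\cup Y$, since every infinite subset of $X\cup Y$ hits $X$ or $Y$. It has size less than
$\mathfrak c$, so it is uniform. Both $X$ and $Y$ are positive, because $\mathcal A$ and
$\mathcal B$ are infinite, and the restrictions to them are $\mathcal A$ and $\mathcal B$. So both
$\mathcal A$ and $\mathcal B$ are Kat\v{e}tov equivalent to $\mathcal A\cup\mathcal B$, hence to
each other.

\emph{Extension.} Let $\mathcal C$ be an infinite AD family of size less than $\mathfrak c$ on $Y$,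
and let $\mathcal A$ be a MAD family of size $\kappa$ on a set $X$ disjoint from $Y$. By generic
existence there is a uniform MAD family $\mathcal U\supseteq\mathcal A\cup\mathcal C$ on
$X\cup Y$. If $U\in\mathcal U\setminus\mathcal A$ had infinite intersection with $X$, it would hit
a member of the MAD family $\mathcal A\subseteq\mathcal U$, a contradiction. So
$\mathcal U\upharpoonright X=\mathcal A$, and $X$ is positive because $\mathcal A$ is infinite.
Uniformity gives $\mathcal A\le_K\mathcal U$, and Lemma \ref{lem:size} gives
$|\mathcal U|\le\kappa$. Also $Y$ is positive because $\mathcal C$ is infinite, and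
$\mathcal U\upharpoonright Y\supseteq\mathcal C$ is MAD on $Y$ of size at most
$\kappa=\mathfrak a$, hence of size $\kappa$. This is the extension property.

\emph{Size of the continuum.} The last paragraph shows that every infinite AD family $\mathcal C$
of size less than $\mathfrak c$ has size at most $\kappa$. There are AD families of every infinite
size up to $\mathfrak c$, so there is no cardinal strictly between $\kappa$ and $\mathfrak c$; that
is, $\mathfrak c=\kappa^+$.
\end{proof}

\section{Consequences of the exceptional case}\label{sec:II}

Assume (II) throughout and let $\kappa=\mathfrak a$. Recall that $\kappa$ is uncountable, since a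
countably infinite AD family is never maximal, by diagonalization. Every MAD family of size
$\kappa$ is uniform: its restrictions to positive sets are MAD of size at most $\kappa=\mathfrak a$,
hence of size $\kappa$, and (II) applies. The two propositions below give the consequences of (II)
stated in Theorem \ref{thm:B}. The final sentence of that theorem then follows, because under
generic existence without $\mathfrak a=\mathfrak c$ we are in case (II).

\subsection{Covering $\kappa^\omega$ by few finitely branching trees}

The idea is to use a MAD family $\mathcal B$ that contains $\kappa$ many copies of a MAD family,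
one inside each of $\kappa$ almost disjoint sets. Uniformity reproduces this pattern inside every
positive set, and iterating gives a $\kappa$-branching tree of positive sets. Every branch has a
pseudointersection, which must hit some $B\in\mathcal B$; but a single $B$ can hit only finitely
many sets at each level of the tree.

\begin{proposition}\label{prop:d}
\textup{(II)} implies $\mathfrak d\le\kappa$, $\operatorname{cof}([\kappa]^\omega,\subseteq)=\kappa$
and $\operatorname{cf}(\kappa)>\omega$.
\end{proposition}

\begin{proof}
Let $\mathcal A=\{A_\xi:\xi<\kappa\}$ be MAD, enumerated without repetition. For each $\xi$ let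
$\mathcal B_\xi$ be the image of $\mathcal A$ under a bijection $\omega\to A_\xi$, and let
$\mathcal B=\bigcup_{\xi<\kappa}\mathcal B_\xi$. This is an AD family. It is maximal: an infinite
set hits some $A_\xi$, and hence some member of $\mathcal B_\xi$. Its size is $\kappa$, so
$\mathcal B$ is uniform. All members of the infinite family $\mathcal B_\xi$ are subsets of
$A_\xi$, so $A_\xi\in\mathcal I(\mathcal B)^+$. A member of $\mathcal B_\xi$ hits $A_\xi$ and no
other $A_\eta$; so every set in $\mathcal I(\mathcal B)$ hits only finitely many $A_\xi$.

\emph{One step.} Let $Z\in\mathcal I(\mathcal B)^+$, let $f:\omega\to Z$ witness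
$\mathcal B\upharpoonright Z\le_K\mathcal B$, and put $Z_\xi=f[A_\xi]\subseteq Z$ for $\xi<\kappa$.
\begin{itemize}
\item Each $Z_\xi$ is in $\mathcal I(\mathcal B)^+$. Otherwise
$Z_\xi\in\mathcal I(\mathcal B)\cap\mathcal P(Z)=\mathcal I(\mathcal B\upharpoonright Z)$ by Lemma
\ref{lem:res}, and so $A_\xi\subseteq f^{-1}(Z_\xi)\in\mathcal I(\mathcal B)$, a contradiction.
\item Each $B\in\mathcal B$ hits only finitely many $Z_\xi$, in the sense that $B\cap Z_\xi$ is
infinite for only finitely many indices $\xi$. Indeed,
$B\cap Z\in\mathcal I(\mathcal B\upharpoonright Z)$, so $f^{-1}(B\cap Z)\in\mathcal I(\mathcal B)$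
hits only finitely many $A_\xi$. If $B\cap Z_\xi$ is infinite, its points are values of $f$ at
points of $A_\xi$, so $f^{-1}(B\cap Z)$ hits $A_\xi$.
\end{itemize}

\emph{Iteration.} Put $X_\emptyset=\omega$ and, given $X_s\in\mathcal I(\mathcal B)^+$ for a finite
sequence $s\in\kappa^{<\omega}$, choose a witness $f$ for $Z=X_s$ and let
$X_{s^\frown\xi}=(X_s)_\xi\subseteq X_s$ for $\xi<\kappa$, as in the one-step construction. For
$B\in\mathcal B$ let
\[
\mathbb T_B=\{s\in\kappa^{<\omega}:|B\cap X_s|=\omega\}.
\]
This is closed under initial segments and finitely branching, so it is a countable tree. Write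
$[\mathbb T_B]$ for its set of infinite branches. For $x\in\kappa^\omega$ let $P_x$ be an infinite
pseudointersection of the decreasing sequence $\langle X_{x\upharpoonright n}:n<\omega\rangle$.
Some $B\in\mathcal B$ hits $P_x$, and hence every $X_{x\upharpoonright n}$; so
$x\in[\mathbb T_B]$. Thus
\[
\kappa^\omega=\bigcup_{B\in\mathcal B}[\mathbb T_B].
\]

\emph{Conclusions.} The set $\omega^\omega\cap[\mathbb T_B]$ is the set of branches of the finitely
branching tree $\mathbb T_B\cap\omega^{<\omega}$, so all its elements are bounded pointwise by one
function in $\omega^\omega$. These at most $\kappa$ functions dominate $\omega^\omega$, so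
$\mathfrak d\le\kappa$.

Let $S_B$ be the countable set of all entries of elements of $\mathbb T_B$. Every nonempty
countable subset of $\kappa$ is the range of some $x\in\kappa^\omega$, so it is contained in some
$S_B$. The infinite ones among the $S_B$ show
$\operatorname{cof}([\kappa]^\omega,\subseteq)\le\kappa$. Equality holds because a cofinal family
covers $\kappa$ and, $\kappa$ being uncountable, fewer than $\kappa$ countable sets do not.

Finally, enumerate the sets $S_B$ as $\{S_i:i<\kappa\}$ and suppose $\kappa=\sup_n\kappa_n$ with
$\kappa_n<\kappa$. Pick $x_n\in\kappa\setminus\bigcup_{i<\kappa_n}S_i$. The set $\{x_n:n<\omega\}$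
is contained in some $S_i$; choosing $n$ with $i<\kappa_n$ contradicts $x_n\notin S_i$. So
$\operatorname{cf}(\kappa)>\omega$.
\end{proof}

\subsection{Non-null sets of branches}

The branches of $2^{<\omega}$ given by a non-null set form an AD family, and each further member of
a MAD extension can hit the branches of only a null set of points.

\begin{proposition}
Assume \textup{(II)}. If $\operatorname{non}(\mathcal N)\le\kappa$, then
$\operatorname{cov}(\mathcal N)\le\kappa$.
\end{proposition}

\begin{proof}
Let $L\subseteq2^\omega$ be non-null with $|L|\le\kappa$. Adding all finite modifications of its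
points, we may assume that $L$ is closed under changing finitely many coordinates. We claim that
every measurable set disjoint from $L$ is null. Let $H\supseteq L$ be the complement of such a set.
The intersection $H_0$ of the countably many sets obtained from $H$ by flipping a fixed finite set
of coordinates is measurable, still contains $L$, and is closed under finite modifications. It is
not null, so it has measure $1$ by the zero--one law. Hence $H$ has measure $1$, which proves the
claim.

For $y\in2^\omega$ let $b_y=\{y\upharpoonright n:n<\omega\}\subseteq2^{<\omega}$. The sets $b_x$,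
$x\in L$, form an infinite AD family of size at most $\kappa$ on $2^{<\omega}$. By (II) it extends
to a MAD family $\mathcal U$ of size $\kappa$ on $2^{<\omega}$. For
$U\in\mathcal U\setminus\{b_x:x\in L\}$ put
\[
G_U=\{y\in2^\omega:|U\cap b_y|=\omega\}
=\bigcap_{n<\omega}\ \bigcup_{s\in U,\,|s|\ge n}\{y\in2^\omega:s\subseteq y\}.
\]
This is a $G_\delta$ set, and it is disjoint from $L$ because $U$ is almost disjoint from $b_x$ for
each $x\in L$. So $G_U$ is null. If $y\notin L$, then $b_y$ hits some $U\in\mathcal U$. Since
$b_y\cap b_x$ is finite for $x\in L$, this $U$ is not of the form $b_x$ with $x\in L$; so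
$y\in G_U$. Hence $2^\omega$ is covered by the singletons $\{x\}$, $x\in L$, and the sets $G_U$.
These are at most $\kappa$ null sets, so $\operatorname{cov}(\mathcal N)\le\kappa$.
\end{proof}

In other words, under (II) the inequalities
$\operatorname{non}(\mathcal N)\le\mathfrak a<\operatorname{cov}(\mathcal N)$ fail. Together with
Section \ref{sec:glue} and Proposition \ref{prop:d}, this completes the proof of Theorem
\ref{thm:B}.

\begin{thebibliography}{9}

\bibitem{BPS}
Balcar, Pelant, and Simon,
\emph{The space of ultrafilters on N covered by nowhere dense sets},
Fund. Math. \textbf{110} (1980), 11--24.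

\bibitem{Blass}
Blass, Handbook of Set Theory, Ch.~6.

\bibitem{FM}
V. Fischer and D. A. Mej\'{\i}a,
\emph{Splitting, bounding, and almost disjointness can be quite different},
Canad. J. Math. \textbf{69} (2017), 502--531.

\bibitem{KMAD}
\emph{Kat\v{e}tov Order On Mad Families},
\begin{sloppypar}\raggedright\texttt{https://homsy-staging.cambridgecore.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak DAC1592AE309C7ECA918C38326811270/\allowbreak S0022481223000257a.pdf/\allowbreak katetov\_order\_on\_mad\_families.pdf}\end{sloppypar}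

\end{thebibliography}

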